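\title{The number of reduced factorizations of a permutation is not concise}

\begin{abstract}
For $k\ge 1$ let $n(k)$ be the least $n$ such that some permutation in $S_n$ has exactly $k$ reduced factorizations into adjacent transpositions. We disprove the conjecture that $n(k)<C(\log k)^c$ for all $k\ge2$ and suitable constants $C,c$. At most $(N+1)K^{o(1)}$ of the integers $k\le K$ have $n(k)\le N$, and $n(k)=k+1$ for all but $K^{1/2+o(1)}$ of them, where the exponent $1/2$ cannot be lowered. A permutation with at most $K$ reduced factorizations consists of one entry traveling past many fixed points and a small core, for which there are only $K^{o(1)}$ possibilities. An identity in the nilCoxeter algebra shows that the number of factorizations does not depend on how the fixed points are interleaved with the core.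
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $s_i=(i,i+1)$ denote the adjacent transpositions. A \emph{reduced factorization} of $\sigma\in S_n$ is a shortest expression $\sigma=s_{i_1}\cdots s_{i_\ell}$. The sequence $(i_1,\dots,i_\ell)$ is a \emph{reduced word} of $\sigma$, its entries are \emph{letters}, and $\operatorname{red}(\sigma)$ is the number of reduced words. We write permutations in one-line notation. The identity has only the empty word, $321=s_1s_2s_1=s_2s_1s_2$ has two reduced words, and
\begin{equation}\label{eq:example}
\operatorname{red}(2,1,n,3,4,\dots,n-1)=n-2\qquad(n\ge3),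
\end{equation}
because the reduced words arise by inserting the letter $1$ anywhere into the word $(n-1,n-2,\dots,3)$; this is verified in Section~\ref{sec:travel}. So every positive integer is a value of $\operatorname{red}$, and we may define
\[
n(k)=\min\{n:\ \operatorname{red}(\sigma)=k\text{ for some }\sigma\in S_n\}\qquad(k\ge1).
\]
By \eqref{eq:example}, $n(k)\le k+2$. How much smaller can $n(k)$ be?

The question has a general form. Let $X=\bigcup_nX_n$ be a set of combinatorial objects, $X_n$ being those of size $n$, and let $f\colon X\to\mathbb N$. The function $f$ is \emph{concise} if there are constants $C,c>0$ such that every value $k\ge2$ of $f$ is attained at some $x\in X_n$ with $n<C(\log k)^c$. (The value $k=1$ is excluded because $\log 1=0$.) An integer $k$ has about $\log_2k$ binary digits, so conciseness asks that each value have a witness whose size is polynomial in the length of that value. The problem treated here comes from \cite{slides}: it is the conjecture that $\operatorname{red}$, with $X_n=S_n$, is concise, that is, $n(k)<C(\log k)^c$ for all $k\ge2$.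

The conjecture is a natural guess. Small permutations have enormous numbers of reduced words: the $t$ commuting factors of $s_1s_3\cdots s_{2t-1}\in S_{2t}$ can be written in any order, so $n(t!)\le 2t$. Counting raises no objection either, since $S_N$ has more than $K$ elements as soon as $N$ is of order $\log K$. Next to this the family \eqref{eq:example} looks wasteful. Nevertheless it is within $1$ of the optimum for almost all $k$. Throughout, $\log$ is the natural logarithm.

\begin{theorem}\label{thm:main}
There are constants $C_0,K_0$ such that, with
\[
\eta(K)=C_0\,\frac{\log\log\log K}{\log\log K},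
\]
the following hold for all $K\ge K_0$.
\begin{itemize}
\item[(a)] For every integer $N\ge1$, \ $\#\{2\le k\le K:\ n(k)\le N\}\le (N+1)K^{\eta(K)}$.
\item[(b)] $n(k)\le k+1$ for all $k\ge2$, and
\[
\sqrt{2K}-4\ \le\ \#\{2\le k\le K:\ n(k)\ne k+1\}\ \le\ K^{1/2+\eta(K)} .
\]
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:main}
The function $\operatorname{red}$ is not concise. Moreover, for any $C,c>0$ only $K^{o(1)}$ of the integers $2\le k\le K$ satisfy $n(k)<C(\log k)^c$.
\end{corollary}

\begin{proof}
Put $N=\lceil C(\log K)^c\rceil$. If $2\le k\le K$ and $n(k)<C(\log k)^c$, then $n(k)\le N$. By Theorem~\ref{thm:main}(a) there are at most $(N+1)K^{\eta(K)}$ such $k$, and this is $K^{o(1)}$ because $\eta(K)\to0$. If $\operatorname{red}$ were concise with constants $C,c$, all $K-1$ integers in $[2,K]$ would be of this kind, which is impossible for large $K$.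
\end{proof}

The guess fails because almost all permutations in $S_N$ have far too many reduced words to be of use for a value $k\le K$, and those with at most $K$ reduced words repeat the same values many times. The proof makes this precise in three steps.

\emph{One long line.} If $\operatorname{red}(\sigma)\le K$, then all but $O(\log K)$ inversions of $\sigma$ involve a single entry $A$ (Lemma~\ref{lem:exp}). We think of $A$ as traveling through a background in which little happens; Section~\ref{sec:travel} sets up this picture and works out the smallest cases.

\emph{Few cores.} The background entries that take part in the remaining inversions form the \emph{core}. A second lower bound, in terms of matchings of inversions (Lemma~\ref{lem:matching}), shows that only $K^{o(1)}$ cores occur (Lemma~\ref{lem:cores}).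

\emph{One more parameter.} The other background entries are fixed points. The number $\operatorname{red}(\sigma)$ depends only on the core and on the number $g$ of fixed points that $A$ passes, not on their location (Lemma~\ref{lem:normal}). This rests on a commutation identity in the nilCoxeter algebra (Lemma~\ref{lem:nil}). Each core thus contributes at most one value for each $g$. Since $g\le N$, part (a) follows; for part (b) we show that $n(k)\le k$ forces $g<\sqrt{2K}$.

\section{Chains and the inversion graph}\label{sec:chains}

View $\sigma\in S_n$ as the arrangement $\sigma(1)\cdots\sigma(n)$ of the numbers $1,\dots,n$, which we call \emph{lines}: a factorization is a process in which, at each step, two neighboring lines cross. Products are composed as functions, so $\sigma s_i$ is obtained from $\sigma$ by swapping the entries in positions $i$ and $i+1$. Reversing words shows $\operatorname{red}(\sigma^{-1})=\operatorname{red}(\sigma)$. The opposite composition convention replaces $\sigma$ by $\sigma^{-1}$ and therefore does not change $\operatorname{red}$.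

Let $\operatorname{Inv}(\sigma)$ be the set of \emph{inversions}, the pairs of lines $x<y$ with $y$ left of $x$, and let $\ell(\sigma)=|\operatorname{Inv}(\sigma)|$. The \emph{inversion graph} $G(\sigma)$ has the lines as vertices and $\operatorname{Inv}(\sigma)$ as edge set. Sending each line to its position is an isomorphism $G(\sigma)\cong G(\sigma^{-1})$. A swap of adjacent lines adds one pair to $\operatorname{Inv}$ or removes one pair from it. A \emph{chain} from $\tau$ to $\sigma$ is a sequence of arrangements from $\tau$ to $\sigma$ in which every step is a swap of adjacent lines that adds an inversion.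

\begin{lemma}\label{lem:extend}
If $\operatorname{Inv}(\tau)\subseteq\operatorname{Inv}(\sigma)$, there is a chain from $\tau$ to $\sigma$.
\end{lemma}

\begin{proof}
Let $\tau\ne\sigma$. Then some line $x$ immediately left of a line $y$ in $\tau$ is right of $y$ in $\sigma$, for otherwise $\sigma$ would list all lines in the order of $\tau$. If $x>y$, then $\{x,y\}\in\operatorname{Inv}(\tau)\setminus\operatorname{Inv}(\sigma)$, which is excluded. So $x<y$, and swapping $x,y$ adds the pair $\{x,y\}\in\operatorname{Inv}(\sigma)$. The hypothesis persists, and we repeat.
\end{proof}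

A factorization of $\sigma$ has at least $\ell(\sigma)$ factors, with equality exactly when each factor adds an inversion, and Lemma~\ref{lem:extend} with $\tau=\mathrm{id}$ shows that equality occurs. So reduced words have length $\ell(\sigma)$, and they are the same thing as chains from $\mathrm{id}$ to $\sigma$, which we call \emph{chains for $\sigma$}. In a chain for $\sigma$ each pair in $\operatorname{Inv}(\sigma)$ is swapped exactly once, no other pair is swapped, and every arrangement $\omega$ on the way has $\operatorname{Inv}(\omega)\subseteq\operatorname{Inv}(\sigma)$. A \emph{descent} of $\sigma$ is an index $i$ with $\sigma(i)>\sigma(i+1)$. Sorting chains by their last step gives, for $\sigma\ne\mathrm{id}$,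
\begin{equation}\label{eq:rec}
\operatorname{red}(\sigma)=\sum_{i\text{ descent of }\sigma}\operatorname{red}(\sigma s_i).
\end{equation}

For a set $Q$ of lines, $\sigma|_Q$ is the arrangement obtained by deleting all lines outside $Q$. Relabeling $Q$ in increasing order makes it a permutation in $S_{|Q|}$, and $G(\sigma|_Q)$ is the subgraph of $G(\sigma)$ induced on $Q$.

\begin{lemma}\label{lem:pattern}
$\operatorname{red}(\sigma|_Q)\le\operatorname{red}(\sigma)$ for every set $Q$ of lines.
\end{lemma}

\begin{proof}
A step of a chain either swaps two lines of $Q$, which are then adjacent in the restriction as well, or leaves the restriction unchanged. So restricting to $Q$ and omitting repetitions maps chains for $\sigma$ to chains for $\sigma|_Q$. We show that this map is onto.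

Let $\tau_0,\dots,\tau_r=\sigma|_Q$ be a chain for $\sigma|_Q$. We build a preimage backwards, starting from $\omega_r=\sigma$. Suppose $\omega_j|_Q=\tau_j$ with $j\ge1$, and let $\tau_j$ arise from $\tau_{j-1}$ by swapping $x<y$. The segment of $\omega_j$ from $y$ to $x$ contains no other line of $Q$. Let $\omega_{j-1}$ be obtained by sorting this segment increasingly. Then $\omega_{j-1}|_Q=\tau_{j-1}$, and $\operatorname{Inv}(\omega_{j-1})\subseteq\operatorname{Inv}(\omega_j)$, since pairs inside the segment are no longer inverted and all other pairs keep their order. Lemma~\ref{lem:extend} gives a chain from $\omega_{j-1}$ to $\omega_j$; its restriction is a chain from $\tau_{j-1}$ to $\tau_j$, hence the single swap of $x,y$. Finally take any chain from $\mathrm{id}$ to $\omega_0$; its restriction is constant because $\tau_0$ has no inversions. The concatenation of these chains is the required preimage.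
\end{proof}

\begin{lemma}\label{lem:isolated}
Deleting a line $x$ that is an isolated vertex of $G(\sigma)$ does not change $\operatorname{red}(\sigma)$.
\end{lemma}

\begin{proof}
In $\sigma$ the lines smaller than $x$ are left of $x$ and the larger ones are right of $x$. So no inversion of $\sigma$ involves $x$ or joins a line below $x$ to a line above $x$. In a chain for $\sigma$ the line $x$ never moves, and in a chain for $\sigma$ with $x$ deleted the lines below $x$ always occupy the first $x-1$ positions and are never swapped with the others. Hence deleting $x$ and reinserting it in position $x$ are mutually inverse maps between the two sets of chains.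
\end{proof}

\emph{Cuts and components.} For $\alpha\in S_c$ and $\beta\in S_{n-c}$, the direct sum $\alpha\oplus\beta\in S_n$ lists $\alpha$ and then $\beta$ with all entries increased by $c$. We allow $S_0$, consisting of the empty permutation. A \emph{cut} of $\sigma\in S_n$ is a number $c\in\{0,\dots,n\}$ with $\sigma(\{1,\dots,c\})=\{1,\dots,c\}$, that is, a place where $\sigma$ splits as a direct sum. If $c$ is a cut, no inversion joins a line $\le c$ to a line $>c$, so in a chain for $\sigma$ the lines $\le c$ stay in the first $c$ positions and the letter $c$ never occurs. The letters below $c$ form a chain for $\alpha$, those above $c$ form a chain for $\beta$, and the two may be shuffled arbitrarily: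
\begin{equation}\label{eq:sum}
\operatorname{red}(\alpha\oplus\beta)=\binom{\ell(\alpha)+\ell(\beta)}{\ell(\alpha)}\operatorname{red}(\alpha)\operatorname{red}(\beta).
\end{equation}
Splitting $\sigma$ at all its cuts writes it as a direct sum of \emph{components}, permutations of positive size with no cut other than $0$ and their size. Conversely, in a direct sum of such permutations the cuts are exactly the boundaries between summands. A position $i$ is \emph{trivial} if $i-1$ and $i$ are both cuts, that is, if it forms a component of size $1$. Equivalently, the line in position $i$ is isolated in $G(\sigma)$: an isolated line has only smaller lines to its left and only larger lines to its right. A trivial position $i$ holds the line $i$.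

\section{One traveling line}\label{sec:travel}

Fix $\sigma\in S_n$ and a line $A$. The other lines are the \emph{background lines}; we relabel them $1,\dots,n-1$ in increasing order. An arrangement is determined by its \emph{background}, the arrangement of the background lines, and by the \emph{gap} of $A$, the number of lines left of $A$. Let $\sigma'\in S_{n-1}$ be the background of $\sigma$, let $a=A-1$ be the gap of $A$ in $\mathrm{id}$, and let $z=\sigma^{-1}(A)-1$ be its gap in $\sigma$. We write
\[
\sigma=[\sigma';a,z].
\]
Every triple with $\sigma'\in S_{n-1}$ and $a,z\in\{0,\dots,n-1\}$ defines a permutation in this way. A background line starts left of $A$ if and only if its label is at most $a$, and it ends left of $A$ if and only if its position in $\sigma'$ is at most $z$. Inversion exchanges labels and positions, so $\sigma^{-1}=[(\sigma')^{-1};z,a]$, where the distinguished line of $\sigma^{-1}$ corresponds to $A$ under $G(\sigma)\cong G(\sigma^{-1})$. If $d$ is the degree of $A$ in $G(\sigma)$, then $\ell(\sigma)=\ell(\sigma')+d$.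

\begin{lemma}\label{lem:gap}
Let $\sigma=[\sigma';a,z]\in S_n$, and let $d$ be the degree of $A$. The chains for $\sigma$ correspond bijectively to the pairs consisting of
\begin{itemize}
\item a \emph{gap path} $a=k_0,k_1,\dots,k_d=z$ in $\{0,\dots,n-1\}$ with steps $\pm1$, and
\item words $W_0,\dots,W_d$ such that $W_j$ avoids the letter $k_j$ and the concatenation $W_0W_1\cdots W_d$ is a reduced word of $\sigma'$.
\end{itemize}
In a chain for $\sigma$, a step between the gaps $k$ and $k+1$ swaps $A$ with the line in background position $k+1$; the step is $+1$ if that line is larger than $A$ and $-1$ if it is smaller.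
\end{lemma}

\begin{proof}
A swap involving $A$ changes the gap by $\pm1$ and fixes the background. A swap not involving $A$ fixes the gap and applies some letter $i$ to the background; the lines in background positions $i,i+1$ are adjacent in the full arrangement exactly when the gap is not $i$. A chain for $\sigma$ has $d$ swaps involving $A$, and its other swaps form a chain for $\sigma'$. Recording the successive gaps $k_j$, and the word $W_j$ performed while the gap is $k_j$, gives a pair as stated, and the chain can be recovered from the pair. Conversely, a pair describes a sequence of $d+\ell(\sigma')=\ell(\sigma)$ adjacent swaps from $\mathrm{id}$ to the arrangement with background $\sigma'$ and gap $z$, which is $\sigma$. A factorization of this length is reduced. The last sentence holds because the swap creates an inversion, so the larger line moves left.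
\end{proof}

Gap paths need not be monotone. For $321=[21;1,1]$ the two chains have the paths $1,0,1$ and $1,2,1$, with the letter $1$ performed in the middle.

When the background has at most one inversion, everything can be counted directly.

\begin{lemma}\label{lem:small}
Let $\sigma=[\sigma';a,z]\in S_n$. If $\ell(\sigma')=0$, then $\operatorname{red}(\sigma)=1$. If $\ell(\sigma')=1$, then $\operatorname{red}(\sigma)\le n-1$.
\end{lemma}

\begin{proof}
Let $\ell(\sigma')=0$. The background never changes and $A$ crosses each line at most once, so the gap path never reverses a step. It is the monotone path from $a$ to $z$, and there is exactly one chain.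

Let $\ell(\sigma')=1$, so $\sigma'=s_p$ with $1\le p\le n-2$; in particular $n\ge3$. Suppose first that $A$ is inverted with a smaller line $x$ and with a larger line $y$. Then $y,A,x$ appear in this order in $\sigma$, so $\{x,y\}$ is the unique background inversion. Hence $x$ and $y$ are unique, $G(\sigma)$ is a triangle together with isolated vertices, and Lemma~\ref{lem:isolated} gives $\operatorname{red}(\sigma)=\operatorname{red}(321)=2\le n-1$.

Otherwise all steps of $A$ have the same sign, so the gap path is monotone and a chain is determined by the index $j\in\{0,\dots,d\}$ with $W_j=(p)$. Thus $\operatorname{red}(\sigma)\le d+1$, which suffices if $d\le n-2$. If $d=n-1$, the path visits every gap, including the gap $p$, in which the letter $p$ is forbidden; so $\operatorname{red}(\sigma)\le d=n-1$.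
\end{proof}

This verifies \eqref{eq:example}: the permutation is $21\oplus(n-2,1,2,\dots,n-3)$, the second summand has length $n-3$ and a unique reduced word by Lemma~\ref{lem:small} (delete its largest line), and \eqref{eq:sum} gives $\binom{n-2}{1}$. The next example does better by one and attains the bound of Lemma~\ref{lem:small}.

\begin{example}\label{ex:one}
Let $k\ge2$, $1\le p\le k-1$, and $\sigma=[s_p;0,k]\in S_{k+1}$. The line $A=1$ crosses all others, along the path $0,1,\dots,k$, and the letter $p$ can be performed in any of the $k+1$ gaps except $p$. So $\operatorname{red}(\sigma)=k$. For $p=1$ this is $\sigma=(3,2,4,5,\dots,k+1,1)$.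
\end{example}

In Example~\ref{ex:one} the background consists of one component $21$ and $k-2$ trivial positions, and the answer does not depend on the location $p$ of the component. This is the phenomenon behind Theorem~\ref{thm:main}. Here it is evident word by word; for the next component it is not.

\begin{example}\label{ex:321}
Let $0\le c\le g$ and $\sigma=[\mathrm{id}_c\oplus321\oplus\mathrm{id}_{g-c};\,0,\,g+3]$. The gap path is $0,1,\dots,g+3$. Abbreviate the letters $c+1,c+2$ by $1,2$; the background has the reduced words $121$ and $212$. The gap $c+1$ forbids the letter $1$, the gap $c+2$ forbids the letter $2$, and the other $m=g+2$ gaps are free: $c+1$ of them come before the two special gaps and $g+1-c$ after. Fix one of the two words and count the ways to distribute its letters over the gaps, according to the part performed in the special gaps.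

If that part is empty, the three letters go to a weakly increasing sequence of free gaps, in $\binom{m+2}{3}$ ways. If it is a single letter, the letter determines the special gap. The other two letters go to a weakly increasing pair of free gaps, and the number of these gaps that precede the special ones determines which letter is the special one; this gives $\binom{m+1}{2}$ ways. The only longer possibility is the factor $21$. In $121$ it leaves the first letter, with $c+1$ choices; in $212$ it leaves the last letter, with $g+1-c$ choices. Altogether
\[
\operatorname{red}(\sigma)=2\binom{m+2}{3}+2\binom{m+1}{2}+m .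
\]
For $g=0$ this gives $\operatorname{red}(4321)=8+6+2=16$. The contribution of each single word depends on $c$, but the sum does not.
\end{example}

So a proof that components can be moved must treat the reduced words of a component together. The nilCoxeter algebra, in which all reduced words of a permutation become one basis element, does exactly this. We turn to it in Section~\ref{sec:nil}, after showing that permutations with few reduced words are of the kind just described.

\section{Permutations with few reduced words}\label{sec:few}

Let $\Delta(\sigma)$ be the maximum degree of $G(\sigma)$, and call $E(\sigma)=\ell(\sigma)-\Delta(\sigma)$ the \emph{excess} of $\sigma$. If $A$ has maximum degree, then $E(\sigma)=\ell(\sigma')$. Length alone does not force many reduced words: $(2,3,\dots,n,1)$ has length $n-1$ and one reduced word. Excess does.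

\begin{lemma}\label{lem:exp}
$\operatorname{red}(\sigma)\ge 2^{E(\sigma)/4}$.
\end{lemma}

\begin{proof}
We induct on $\ell(\sigma)$; the case $\sigma=\mathrm{id}$ is trivial. Write $E=E(\sigma)$. If $i$ is a descent, $G(\sigma s_i)$ is $G(\sigma)$ with one edge removed, so $E(\sigma s_i)\ge E-1$. If $\sigma$ has at least two descents, \eqref{eq:rec} gives $\operatorname{red}(\sigma)\ge2\cdot2^{(E-1)/4}\ge2^{E/4}$. Since $\sigma^{-1}$ has the same $\operatorname{red}$, $\ell$ and $E$, this also settles the case that $\sigma^{-1}$ has at least two descents.

The recursion does not branch when $\sigma$ and $\sigma^{-1}$ have one descent each, so we determine these permutations and count directly. Let $r$ be the descent of $\sigma$. Label a line $L$ if its position is at most $r$, and $R$ otherwise. Both parts of the arrangement are increasing, so the line $v+1$ is left of $v$ exactly when $v$ is labeled $R$ and $v+1$ is labeled $L$. These $v$ are the descents of $\sigma^{-1}$. Hence the word of labels of $1,\dots,n$ contains the factor $RL$ exactly once and has the form $L^pR^\mu L^\lambda R^q$ with $\lambda,\mu\ge1$. This means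
\[
\sigma=\mathrm{id}_p\oplus(\mu+1,\dots,\mu+\lambda,\,1,\dots,\mu)\oplus\mathrm{id}_q ,
\]
so $\ell(\sigma)=\lambda\mu$ and $\Delta(\sigma)=\max(\lambda,\mu)$. Passing to the inverse exchanges $\lambda$ and $\mu$, so we may assume $\lambda\le\mu$; then $E=(\lambda-1)\mu$. If $\lambda=1$ there is nothing to prove. Let $\lambda\ge2$.

The $\lambda$ large lines $y_1<\dots<y_\lambda$ of the middle summand must move left across its $\mu$ small lines. Move $y_1$ and $y_2$ first. A move of $y_1$ is possible until it has crossed all small lines, and a move of $y_2$ is possible whenever $y_1$ has made more moves than $y_2$. Writing $1$ and $2$ for these moves, every sequence that consists of a $1$, then $\mu-1$ blocks each equal to $12$ or $21$, and then a $2$ is admissible; there are $2^{\mu-1}$ of them. Then treat $y_3,y_4$ in the same way, and so on, moving the last line alone if $\lambda$ is odd. Since $\mu\ge2$ gives $\mu-1\ge\mu/2$,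
\[
\operatorname{red}(\sigma)\ge2^{(\mu-1)\lfloor\lambda/2\rfloor}\ge2^{(\mu/2)(\lambda-1)/2}=2^{E/4}.
\]
\end{proof}

So $\operatorname{red}(\sigma)\le K$ leaves at most $4\log_2K$ background inversions, on at most $8\log_2K$ lines. Counting the permutations with these parameters by the method of Lemma~\ref{lem:cores} below gives a bound $2^{O(\log K)}$, a fixed power of $K$, whereas we need $K^{o(1)}$. The gain comes from a bound that is factorial rather than exponential. A \emph{matching} is a set of pairwise disjoint edges. If $t$ disjoint inversions could all be made ready at the same time, each as a pair of adjacent lines, then they could be created in $t!$ orders.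

To describe the arrangements that occur in chains for $\sigma$, write $x\prec y$ if $x<y$ and $x$ is left of $y$ in $\sigma$. This is a strict partial order whose incomparable pairs are the inversions of $\sigma$, and $\operatorname{Inv}(\tau)\subseteq\operatorname{Inv}(\sigma)$ if and only if $\tau$ is a linear extension of $\prec$, that is, $x$ is left of $y$ in $\tau$ whenever $x\prec y$. Not every matching can be made ready. For $\sigma=3412$ we have $1\prec2$ and $3\prec4$. The matching $\{1,4\},\{2,3\}$ cannot be listed pair after pair in a linear extension, since each pair would have to precede the other. The matching $\{1,3\},\{2,4\}$ can, and it has the larger value of $\sum xy$, namely $11$ against $10$. This extremal choice works in general.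

\begin{lemma}\label{lem:matching}
If $G(\sigma)$ has a matching of size $t$, then $\operatorname{red}(\sigma)\ge t!$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:pattern} we may assume that $n=2t$ and that $G(\sigma)$ has a perfect matching. Choose a perfect matching $M$ maximizing $\Phi(M)=\sum_{\{x,y\}\in M}xy$. For distinct $e,e'\in M$ write $e\to e'$ if some element of $e$ is $\prec$ some element of $e'$.

\emph{Claim: the relation $\to$ has no cycle.} Suppose $e_1\to e_2\to\dots\to e_s\to e_1$ is a shortest cycle, $s\ge2$, with indices modulo $s$. Choose $x_j,y_j\in e_j$ with $y_j\prec x_{j+1}$ for all $j$. Two kinds of relation are impossible: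
\begin{itemize}
\item[(i)] $x\prec y$ with $x,y\in e_j$, since the two elements of $e_j$ are incomparable and $\prec$ is strict;
\item[(ii)] $y_{j-1}\prec x_{j+1}$, since this is of type (i) if $s=2$ and gives a shorter cycle, omitting $e_j$, if $s\ge3$.
\end{itemize}
If $x_j=y_j$, then $y_{j-1}\prec x_j=y_j\prec x_{j+1}$, against (ii). So $e_j=\{x_j,y_j\}$ for all $j$. The lines $y_{j-1},y_j$ are incomparable: $y_j\prec y_{j-1}$ gives $y_j\prec x_j$, against (i), and $y_{j-1}\prec y_j$ gives $y_{j-1}\prec x_{j+1}$, against (ii). The lines $x_{j-1},x_j$ are incomparable: $x_j\prec x_{j-1}$ gives $y_{j-1}\prec x_{j-1}$, against (i), and $x_{j-1}\prec x_j$ gives $y_{j-2}\prec x_j$, against (ii).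

So replacing $e_{j-1},e_j$ by $\{y_{j-1},y_j\},\{x_{j-1},x_j\}$ gives another perfect matching of $G(\sigma)$, and $\Phi$ changes by
\[
y_{j-1}y_j+x_{j-1}x_j-x_{j-1}y_{j-1}-x_jy_j=(y_{j-1}-x_j)(y_j-x_{j-1}).
\]
This is at most $0$ by maximality, and $y_{j-1}<x_j$, so $x_{j-1}\le y_j<x_{j+1}$. This holds for every $j$, so $x_1<x_3<x_5<\dots<x_{1+2s}=x_1$, a contradiction. The claim is proved.

List the pairs of $M$ so that $e$ precedes $e'$ whenever $e\to e'$. Writing each pair in increasing order gives an arrangement $\tau$, and writing each in decreasing order gives $\tau'$. Both are linear extensions of $\prec$, because comparable lines lie in different pairs. The $t$ swaps leading from $\tau$ to $\tau'$ act on disjoint pairs of adjacent positions and can be performed in any order. Prepending a chain from $\mathrm{id}$ to $\tau$ and appending a chain from $\tau'$ to $\sigma$, both supplied by Lemma~\ref{lem:extend}, we obtain $t!$ chains for $\sigma$.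
\end{proof}

\emph{The core.} Let $\sigma\in S_n$. Choose a line $A$ of maximum degree and, replacing $\sigma$ by $\sigma^{-1}$ if necessary, write $\sigma=[\sigma';a,z]$ with $a\le z$. This replacement changes neither $\operatorname{red}(\sigma)$ nor $E=E(\sigma)=\ell(\sigma')$. A trivial position $i$ of $\sigma'$ is \emph{inner} if $a<i\le z$ and \emph{outer} otherwise; the inner ones hold the background-fixed lines that $A$ crosses. Let $g\le n-1$ be the number of inner trivial positions. Let $\rho\in S_m$ be $\sigma'$ with all trivial positions deleted, that is, the direct sum of the components of size at least $2$, and let $\bar a$ and $\bar z$ be the numbers of nontrivial positions $\le a$ and $\le z$. We call $(\rho,\bar a,\bar z)$ a \emph{core} of $\sigma$; it may depend on the choices made. Note that $\ell(\rho)=E$ and that $G(\rho)$ is an induced subgraph of $G(\sigma)$ without isolated vertices.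

\begin{example}\label{ex:core}
Let $\sigma'=1\oplus21\oplus1\oplus231\oplus1\oplus1\in S_9$, $a=2$, $z=8$. The line $A$ is inverted with the background lines $3,\dots,8$ and has degree $6$; all other degrees are at most $3$. The trivial positions $4,8$ are inner and $1,9$ are outer, so $g=2$, $\rho=21\oplus231$, $\bar a=1$, $\bar z=5$, and $E=3$.
\end{example}

\begin{lemma}\label{lem:cores}
There are constants $C_0,K_0$ such that for $K\ge K_0$ at most $\frac12K^{\eta(K)}$ triples $(\rho,\bar a,\bar z)$ occur as a core of some permutation $\sigma$, of any size, with $\operatorname{red}(\sigma)\le K$.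
\end{lemma}

\begin{proof}
Write $\lg=\log_2$, $\Lambda=\lg K$, $r=\lfloor4\Lambda\rfloor$, $M=\lfloor8\Lambda\rfloor$ and $\tau_0=\lfloor4\Lambda/\lg\Lambda\rfloor$, and let $K$ be large. We use $t!\ge(t/3)^t$, which follows from $\exp(t)\ge t^t/t!$, and its consequence $\binom{M}{t}\le M^t/t!\le(3M/t)^t$ for $t\ge1$.

Let $(\rho,\bar a,\bar z)$ be such a core, with $\rho\in S_m$. By Lemma~\ref{lem:exp}, $\ell(\rho)\le r$. Since $G(\rho)$ has no isolated vertices, $m\le2\ell(\rho)\le M$.

Let $t$ be the largest size of a matching in $G(\rho)$. By Lemma~\ref{lem:matching}, $t!\le K$, so $t\lg(t/3)\le\Lambda$ if $t\ge1$. The function $x\lg(x/3)$ is increasing for $x\ge3$, and at $x=2\Lambda/\lg\Lambda$ it equals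
\[
\frac{2\Lambda}{\lg\Lambda}\bigl(\lg\Lambda-\lg\lg\Lambda+\lg\tfrac23\bigr)>\Lambda .
\]
Hence $t\le2\Lambda/\lg\Lambda$. Let $T$ be the set of endpoints of a largest matching and $\tau=|T|=2t\le\tau_0$. Every edge of $G(\rho)$ meets $T$, since otherwise the matching could be enlarged. So the lines outside $T$ appear in increasing order, and $\rho$ is determined by $m$, the set $T$, the set of positions of $T$, and the pattern $\rho|_T\in S_\tau$, which has at most $r$ inversions. A permutation in $S_\tau$ is determined by its inversion code, which lists for each position the number of smaller entries to its right; this is a sequence of $\tau$ nonnegative integers whose sum is the number of inversions. There are $\binom{\tau+r}{\tau}$ such sequences with sum at most $r$. So for given $m$ and $\tau$ there are at most $\binom m\tau^2\binom{\tau+r}{\tau}$ choices for $\rho$.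

For large $K$ we have $\tau_0\le M/2$, $\tau_0+r\le M$ and $\tau_0\ge2\Lambda/\lg\Lambda$. The first gives $\binom m\tau\le\binom M\tau\le\binom{M}{\tau_0}$, the second gives $\binom{\tau+r}{\tau}\le\binom{\tau_0+r}{\tau_0}\le\binom M{\tau_0}$, and the third gives $\binom M{\tau_0}\le(3M/\tau_0)^{\tau_0}\le(12\lg\Lambda)^{\tau_0}$. Each of $m,\tau,\bar a,\bar z$ lies in $\{0,\dots,M\}$. So the number of cores is at most $(M+1)^4(12\lg\Lambda)^{3\tau_0}$, and its binary logarithm is at most
\[
4\lg(8\Lambda+1)+\frac{12\Lambda}{\lg\Lambda}\lg(12\lg\Lambda)=O\Bigl(\Lambda\,\frac{\lg\lg\Lambda}{\lg\Lambda}\Bigr).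
\]
Since $2^\Lambda=K$ and the ratio of $\lg\lg\Lambda/\lg\Lambda$ to $\log\log\log K/\log\log K$ tends to $1$, the number of cores is at most $\frac12K^{\eta(K)}$ if $C_0$ and $K_0$ are large enough.
\end{proof}

To recover $\sigma$ from its core one must still say where the trivial positions are, and this information is too expensive to count. A core may have $t$ components, which can be interleaved with $g$ trivial positions in $\binom{g+t}{t}\ge(g/t)^t$ ways. For $t$ near $\Lambda/\lg\Lambda$ and $g$ near $\Lambda^c$ with $c>1$ this is at least $K^{c-1-o(1)}$. We must show instead that the interleaving does not affect $\operatorname{red}$.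

\section{An identity in the nilCoxeter algebra}\label{sec:nil}

Let $q\ge0$. The \emph{nilCoxeter algebra} $\mathcal N$ of $S_{q+1}$ is the $\mathbb Q$-vector space with basis $(u_\omega)_{\omega\in S_{q+1}}$ and product
\[
u_\omega u_\tau=\begin{cases}u_{\omega\tau}&\text{if }\ell(\omega\tau)=\ell(\omega)+\ell(\tau),\\0&\text{otherwise.}\end{cases}
\]
Since $\ell$ is the length of a shortest factorization, $\ell(\omega\tau)\le\ell(\omega)+\ell(\tau)$. It follows that a product $u_{\omega_1}\cdots u_{\omega_l}$, in any bracketing, equals $u_{\omega_1\cdots\omega_l}$ if $\ell(\omega_1\cdots\omega_l)=\sum_j\ell(\omega_j)$ and $0$ otherwise. So $\mathcal N$ is associative with unit $u_{\mathrm{id}}=1$, and with $u_i=u_{s_i}$ the product $u_{i_1}\cdots u_{i_l}$ equals $u_\omega$ if $(i_1,\dots,i_l)$ is a reduced word of $\omega$, and $0$ if the word is not reduced. In particular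
\begin{equation}\label{eq:rel}
u_i^2=0,\qquad u_iu_j=u_ju_i\ \ (|i-j|\ge2),\qquad u_iu_{i+1}u_i=u_{i+1}u_iu_{i+1}.
\end{equation}
For a set $I$ of letters, $U_I=\sum_{i\in I}u_i$ is nilpotent, because long words are not reduced, and $(1-U_I)^{-1}=\sum_{l\ge0}U_I^l$ is the sum of the products along all words with letters in $I$. Writing $[u_\omega]$ for the coefficient of $u_\omega$, we conclude:
\begin{equation}\label{eq:count}
\begin{aligned}
&[u_\omega]\,(1-U_{I_0})^{-1}\cdots(1-U_{I_d})^{-1}\text{ is the number of tuples }(W_0,\dots,W_d)\\
&\text{with }W_j\text{ a word in }I_j\text{ and }W_0\cdots W_d\text{ a reduced word of }\omega.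
\end{aligned}
\end{equation}

In this language Example~\ref{ex:321} reads as follows. Let $q=2$, $U=u_1+u_2$, $R=(1-U)^{-1}$. A free gap contributes $R$, and the two special gaps contribute $D=(1-u_2)^{-1}(1-u_1)^{-1}=1+U+u_2u_1$, so $\operatorname{red}(\sigma)=[u_{321}]R^{c+1}DR^{g+1-c}$. The braid relation gives $U\,u_2u_1=u_1u_2u_1=u_2u_1u_2=u_2u_1\,U$. So $D$ commutes with $R$, and only the total exponent $g+2$ matters.

For a block with letters $1,\dots,q$ the passage of $A$ contributes the product of the factors $(1-U+u_k)^{-1}$ for $k=1,\dots,q$. It is easier to handle its inverse, the product of the $1-U+u_k$ in descending order. When other blocks are present, $1$ is replaced by an element that commutes with the letters of the block, so we replace it by a central indeterminate $w$.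

\begin{lemma}\label{lem:nil}
Let $U=u_1+\dots+u_q$. The element
\[
P(w)=(w-U+u_q)(w-U+u_{q-1})\cdots(w-U+u_1)\in\mathcal N[w]
\]
commutes with $U$. Equivalently, each coefficient of $P(w)$ as a polynomial in $w$ commutes with $U$.
\end{lemma}

\begin{proof}
Write $[x,x']=xx'-x'x$, and put $y=w-U$, $B_k=y+u_k$, $\Pi_{>j}=B_q\cdots B_{j+1}$, $\Pi_{<i}=B_{i-1}\cdots B_1$. As $[y,B_i]=[y,u_i]$, the Leibniz rule gives
\begin{equation}\label{eq:leibniz}
-[U,P]=[y,P]=\sum_{i=1}^q\Pi_{>i}\,[y,u_i]\,\Pi_{<i}.
\end{equation}
Here $[y,u_i]=[u_i,u_{i-1}]-[u_{i+1},u_i]$, with terms omitted when an index is out of range. The commutator $\kappa=[u_{i+1},u_i]$ occurs in the terms $i$ and $i+1$ with opposite signs but between different products; together they give $-\Pi_{>i+1}(B_{i+1}\kappa-\kappa B_i)\Pi_{<i}$. Evaluating $B_{i+1}\kappa-\kappa B_i$ produces longer commutators, to which the same regrouping applies, until none are left. To organize this, define for $1\le i\le j\le q$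
\[
\kappa_{i,i}=u_i,\qquad\kappa_{i,j}=[u_j,\kappa_{i,j-1}]\quad(j>i),
\]
and put $\kappa_{i,j}=0$ if $i<1$ or $j>q$.

\emph{Step 1: $(u_i+\dots+u_{j-1})\,\kappa_{i,j}=\kappa_{i,j}\,(u_{i+1}+\dots+u_j)$.} We induct on $j-i$. For $j=i$ both sides are $0$. For $j=i+1$ we have $\kappa_{i,j}=u_{i+1}u_i-u_iu_{i+1}$, and the two sides are $u_iu_{i+1}u_i$ and $u_{i+1}u_iu_{i+1}$. Let $j\ge i+1$ and pass from $(i,j)$ to $(i,j+1)$. Write $u=u_j$, $v=u_{j+1}$, $b=\kappa_{i,j-1}$, $\kappa=\kappa_{i,j}=ub-bu$, $V=u_i+\dots+u_{j-1}$, $V'=u_{i+1}+\dots+u_j$. Then $v$ commutes with $V$ and $b$, $[v,V']=[v,u]$, and $V\kappa=\kappa V'$ by induction. Therefore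
\[
V(v\kappa-\kappa v)-(v\kappa-\kappa v)V'=(v\kappa V'-\kappa V'v)-(v\kappa V'-\kappa vV')=\kappa(vu-uv),
\]
and, using $v^2=0$,
\[
(V+u)(v\kappa-\kappa v)-(v\kappa-\kappa v)(V'+v)=\kappa vu-\kappa uv+uv\kappa-u\kappa v-v\kappa v .
\]
From $u^2=0$ and $vb=bv$ we get
\begin{gather*}
\kappa vu=ubvu-buvu,\qquad\kappa uv=ubuv,\qquad uv\kappa=uvub-ubvu,\\
u\kappa v=-ubuv,\qquad v\kappa v=vuvb-bvuv .
\end{gather*}
The terms $ubvu$ and $ubuv$ cancel, and there remains $b(vuv-uvu)+(uvu-vuv)b$, which is $0$ by the braid relation.

\emph{Step 2: $B_j\kappa_{i,j}-\kappa_{i,j}B_i=\kappa_{i-1,j}-\kappa_{i,j+1}$ for $1\le i\le j\le q$.} By Step 1, $[u_i+\dots+u_j,\kappa_{i,j}]=u_j\kappa_{i,j}-\kappa_{i,j}u_i$. Hence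
\[
B_j\kappa_{i,j}-\kappa_{i,j}B_i=-[U,\kappa_{i,j}]+[u_i+\dots+u_j,\kappa_{i,j}]=-\sum_{l\notin[i,j]}[u_l,\kappa_{i,j}].
\]
The terms with $l\le i-2$ or $l\ge j+2$ vanish, since $\kappa_{i,j}$ involves only $u_i,\dots,u_j$. The term $l=j+1$, if present, is $[u_{j+1},\kappa_{i,j}]=\kappa_{i,j+1}$. For $l=i-1$, note that the operators $[x,\cdot\,]$ and $[x',\cdot\,]$ commute when $x$ and $x'$ do. So $[u_{i-1},\cdot\,]$ passes through $[u_j,\cdot\,],\dots,[u_{i+1},\cdot\,]$ and turns the innermost $u_i$ into $[u_{i-1},u_i]=-\kappa_{i-1,i}$; thus $[u_{i-1},\kappa_{i,j}]=-\kappa_{i-1,j}$.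

\emph{Step 3: telescoping.} For $r\ge0$ let, with sums over $1\le i\le j\le q$ and $j-i=r$,
\[
F_r=\sum\Pi_{>j-1}\,\kappa_{i,j}\,\Pi_{<i},\qquad H_r=\sum\Pi_{>j}\,\kappa_{i,j}\,\Pi_{<i+1}.
\]
Since $\Pi_{>j-1}=\Pi_{>j}B_j$ and $\Pi_{<i+1}=B_i\Pi_{<i}$, Step 2 gives
\[
F_r-H_r=\sum\Pi_{>j}(B_j\kappa_{i,j}-\kappa_{i,j}B_i)\Pi_{<i}=\sum\Pi_{>j}\kappa_{i-1,j}\Pi_{<i}-\sum\Pi_{>j}\kappa_{i,j+1}\Pi_{<i}.
\]
In the first sum on the right the term $i=1$ vanishes, and renaming $i-1$ as $i$ gives $H_{r+1}$. In the second the term $j=q$ vanishes, and renaming $j+1$ as $j$ gives $F_{r+1}$. So $F_r-H_r=-(F_{r+1}-H_{r+1})$. For $r=q$ the sums are empty, so $F_0-H_0=0$. As $B_iu_i-u_iB_i=[y,u_i]$, the difference $F_0-H_0$ is the right side of \eqref{eq:leibniz}.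
\end{proof}

\section{Moving blocks and the normal form}\label{sec:normal}

\begin{lemma}\label{lem:move}
Let $\sigma=[\sigma';a,z]\in S_n$ with $\sigma'=\alpha\oplus\gamma_1\oplus\dots\oplus\gamma_p\oplus\beta$, where $p\ge1$ and each $\gamma_j$ has positive size. Let $\gamma_j$ occupy the positions $c_{j-1}+1,\dots,c_j$, and suppose $a\le c_0$ and $c_p\le z$. Then for every permutation $\varphi$ of $\{1,\dots,p\}$ the permutation
\[
\sigma^\varphi=[\alpha\oplus\gamma_{\varphi(1)}\oplus\dots\oplus\gamma_{\varphi(p)}\oplus\beta;\,a,z]
\]
satisfies $\operatorname{red}(\sigma^\varphi)=\operatorname{red}(\sigma)$.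
\end{lemma}

The hypothesis says that $A$ passes all the blocks completely. It cannot be dropped: $[21\oplus1;0,1]=3124$ has one reduced word, while $[1\oplus21;0,1]=2143$ has two.

\begin{proof}
\emph{Gap paths.} Call a background line a $\gamma$-line if its label lies in $(c_0,c_p]$. Since $c_0$ and $c_p$ are cuts of $\sigma'$, in every chain for $\sigma$ the $\gamma$-lines occupy the background positions in $(c_0,c_p]$. Every $\gamma$-line starts right of $A$, as $a\le c_0$, and ends left of $A$, as $c_p\le z$. So the degree $d$ of $A$ is $c_p-c_0$ plus the number of lines of $\alpha$ and $\beta$ inverted with $A$. The latter depends only on $\alpha,\beta,a,z$ and $c_p$, so $d$ is the same for $\sigma^\varphi$.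

By Lemma~\ref{lem:gap}, a step between the gaps $k$ and $k+1$ with $c_0\le k<c_p$ swaps $A$ with a $\gamma$-line, which is larger than $A$, so the step is $+1$. The gap path leads from $a\le c_0$ to $z\ge c_p$, so it makes each of these steps exactly once. It consists of a path $\mathbf p_1$ from $a$ to $c_0$ within $[0,c_0]$, then the steps $c_0,c_0+1,\dots,c_p$, then a path $\mathbf p_2$ from $c_p$ to $z$ within $[c_p,n-1]$, where $\mathbf p_1$ and $\mathbf p_2$ have $d-(c_p-c_0)$ steps in total. Let $\mathcal P$ be the set of all such pairs $(\mathbf p_1,\mathbf p_2)$; it is the same for $\sigma^\varphi$.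

\emph{The formula.} Let $J=\{1,\dots,n-2\}\setminus\{c_0,\dots,c_p\}$. Reduced words of $\sigma'$ use only letters of $J$. Let $S_J\subseteq S_{n-1}$ be the subgroup of permutations having all of $c_0,\dots,c_p$ as cuts, and let $\mathcal N_J$ be the span of the $u_\omega$, $\omega\in S_J$, in the nilCoxeter algebra of $S_{n-1}$; it is the subalgebra generated by the $u_i$, $i\in J$. Let $\mathcal N_j$ be the subalgebra generated by the $u_k$ with $c_{j-1}<k<c_j$, a copy of the nilCoxeter algebra of $S_{c_j-c_{j-1}}$, and let $\mathcal N_\alpha$, $\mathcal N_\beta$ be generated by the $u_k$ with $k<c_0$ and $k>c_p$. Letters of $J$ in different blocks differ by at least $2$, so these $p+2$ subalgebras commute with each other. Let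
\[
U=\sum_{i\in J}u_i=U_\alpha+U_1+\dots+U_p+U_\beta
\]
be the corresponding decomposition. Put $R=(1-U)^{-1}$, and let $R_k=(1-U+u_k)^{-1}$ for $k\in J$ and $R_k=R$ for $k\notin J$. In both cases $R_k$ is the sum over words in $J$ avoiding $k$. Lemma~\ref{lem:gap} and \eqref{eq:count} give
\begin{equation}\label{eq:formula}
\operatorname{red}(\sigma)=[u_{\sigma'}]\sum_{(\mathbf p_1,\mathbf p_2)\in\mathcal P}X_{\mathbf p_1}\,\bigl(R_{c_0+1}R_{c_0+2}\cdots R_{c_p-1}\bigr)\,Y_{\mathbf p_2},
\end{equation}
where $X_{\mathbf p_1}$ is the product of the $R_k$ along the gaps of $\mathbf p_1$, the last gap $c_0$ included, and $Y_{\mathbf p_2}$ is the product along $\mathbf p_2$, the first gap $c_p$ included. Since $R_{c_j}=R$, the middle factor is $D_1RD_2R\cdots RD_p$ with $D_j=R_{c_{j-1}+1}\cdots R_{c_j-1}$; here $D_j=1$ if $\gamma_j$ has size $1$.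

\emph{The middle factor.} The difficulty is that $D_j\notin\mathcal N_j$: while $A$ is inside block $j$, the other blocks may move. They enter only through $w_j=1-(U-U_j)$, which commutes with $\mathcal N_j$. The inverse $P_j=D_j^{-1}$ is the descending product of the elements $1-U+u_k=w_j-U_j+u_k$ over $c_{j-1}<k<c_j$. It is the image of the polynomial of Lemma~\ref{lem:nil} for $\mathcal N_j$ under the homomorphism $\mathcal N_j[w]\to\mathcal N_J$, $w\mapsto w_j$. So $P_j=\sum_ip_{j,i}\,w_j^i$ with $p_{j,i}\in\mathcal N_j$ commuting with $U_j$. Consider the elements $U_\alpha,U_\beta,U_1,\dots,U_p$. They commute with each other, and each $p_{j,i}$ commutes with all of them: with $U_j$ by Lemma~\ref{lem:nil}, and with the others because they lie in other blocks. Also $p_{j,i}$ commutes with $p_{j',i'}$ for $j'\ne j$. As $1-U$ and all $w_{j}$ are linear combinations of $1$ and these elements, $P_j$ commutes with $1-U$ and with $P_{j'}$. Passing to inverses, $D_1,\dots,D_p,R$ commute pairwise, and the middle factor equals $R^{p-1}D_1\cdots D_p$, with the $D_j$ in any order.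

\emph{Comparison.} Let $J^\varphi$ be the set of letters defined for $\sigma^\varphi$. The map
\[
\theta\colon\ \omega_\alpha\oplus\omega_1\oplus\dots\oplus\omega_p\oplus\omega_\beta\ \longmapsto\ \omega_\alpha\oplus\omega_{\varphi(1)}\oplus\dots\oplus\omega_{\varphi(p)}\oplus\omega_\beta
\]
is a group isomorphism $S_J\to S_{J^\varphi}$, because direct sums of the same shape are multiplied summand by summand, and it preserves $\ell$. So $\Theta\colon u_\omega\mapsto u_{\theta(\omega)}$ is an algebra isomorphism $\mathcal N_J\to\mathcal N_{J^\varphi}$. It fixes $u_k$ for $k<c_0$ and $k>c_p$ and shifts the indices of the generators of $\mathcal N_j$ to the new position of $\gamma_j$. Hence it maps $U$ and $R$ to the corresponding elements for $\sigma^\varphi$, maps $D_j$ to the factor belonging to $\gamma_j$ in its new position, and maps $X_{\mathbf p_1},Y_{\mathbf p_2}$ to the elements for the same paths, as these involve only gaps $\le c_0$ or $\ge c_p$. Since the order of the $D_j$ is immaterial, $\Theta$ maps the sum in \eqref{eq:formula} to the sum for $\sigma^\varphi$, and it maps $u_{\sigma'}$ to the basis element of the background of $\sigma^\varphi$.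
\end{proof}

We now collect the inner trivial positions in one place that can be read off from the core, and discard the outer ones.

\begin{lemma}\label{lem:normal}
Let $\sigma=[\sigma';a,z]$ with $a\le z$ have core $(\rho,\bar a,\bar z)$ and $g$ inner trivial positions. Let $\bar c$ be the least cut of $\rho$ with $\bar c\ge\bar a$, and write $\rho=\rho_1\oplus\rho_2$ with $\rho_1\in S_{\bar c}$. Then
\[
\operatorname{red}(\sigma)=\operatorname{red}(\sigma^*),\qquad\sigma^*=[\rho_1\oplus\mathrm{id}_g\oplus\rho_2;\ \bar a,\ \bar z+g].
\]
In particular $\operatorname{red}(\sigma)$ is determined by $(\rho,\bar a,\bar z,g)$. If $g\ge1$, then $\bar c\le\bar z$.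
\end{lemma}

In Example~\ref{ex:core}, $\bar c=2$ and $\sigma^*=[21\oplus\mathrm{id}_2\oplus231;1,7]$.

\begin{proof}
The line at an outer trivial position $i$ has label $i$ and position $i$. Since $a\le z$, either $i\le a\le z$ or $i>z\ge a$, so the line is on the same side of $A$ at the start and at the end. It is therefore isolated in $G(\sigma)$ and may be deleted by Lemma~\ref{lem:isolated}. Deleting it lowers $a$ by one if $i\le a$, and lowers $z$ by one if $i\le z$. If $g=0$, deleting all these lines turns $\sigma$ into $[\rho;\bar a,\bar z]=\sigma^*$.

Let $g\ge1$. Let $c_0$ be the least cut of $\sigma'$ with $c_0\ge a$ and $c_p$ the greatest cut with $c_p\le z$. If $i$ is inner trivial, then $i-1\ge a$ and $i\le z$ are cuts, so $c_0<i\le c_p$. Conversely, a trivial position in $(c_0,c_p]$ is inner. Apply Lemma~\ref{lem:move} with $\gamma_1,\dots,\gamma_p$ the components of $\sigma'$ between $c_0$ and $c_p$, moving the $g$ components of size $1$ to the front and keeping the order of the others. This changes nothing in the positions $\le c_0$ or $>c_p$, so the outer trivial positions, $\rho$, $\bar a$ and $\bar z$ stay the same. Deleting the outer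 trivial lines now gives $[\hat\rho;\bar a,\bar z+g]$, where $\hat\rho$ is $\rho$ with $\mathrm{id}_g$ inserted at the cut $c_0'$ of $\rho$, the number of nontrivial positions $\le c_0$ of $\sigma'$. From $c_0\le z$ we get $c_0'\le\bar z$.

It remains to show $c_0'=\bar c$. If $a$ is a cut of $\sigma'$, then $c_0=a$, so $c_0'=\bar a$ is a cut of $\rho$ and equals $\bar c$. Otherwise $\sigma'$ has a component occupying positions $c+1,\dots,c_0$ with $c<a<c_0$. It has size at least $2$, so it is a component of $\rho$, where it occupies the positions $c'+1,\dots,c_0'$ with $c'=c_0'-(c_0-c)$, and $\bar a=c'+(a-c)$ lies strictly between $c'$ and $c_0'$. No cut of $\rho$ lies strictly between $c'$ and $c_0'$, so $\bar c=c_0'$.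
\end{proof}

The normal form also yields a lower bound. While $A$ passes the consecutive trivial positions it obstructs no background move, so the two kinds of moves can be shuffled freely.

\begin{lemma}\label{lem:binom}
With $E=\ell(\rho)$ and $g$ as above, $\operatorname{red}(\sigma)\ge\binom{g+E}{E}$.
\end{lemma}

\begin{proof}
For $g=0$ there is nothing to prove. Let $g\ge1$, so $\bar a\le\bar c\le\bar z$, and let $\hat\rho=\rho_1\oplus\mathrm{id}_g\oplus\rho_2$ be the background of $\sigma^*$; it has length $E$. Fix a reduced word of $\hat\rho$. Starting from $\mathrm{id}$, move $A$ right from gap $\bar a$ to gap $\bar c$. Then perform any shuffle of the $g$ moves of $A$ from gap $\bar c$ to gap $\bar c+g$ with the $E$ letters of the word. These letters avoid the cuts $\bar c,\dots,\bar c+g$ of $\hat\rho$, so every move is possible. Each letter creates an inversion of $\hat\rho$. The lines crossed by $A$ have labels in $(\bar a,\bar c+g]$, each is crossed once, and they are larger than $A$, so each crossing creates an inversion. This inversion belongs to $\operatorname{Inv}(\sigma^*)$, because $\bar c+g$ is a cut and so the line has position at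 most $\bar c+g\le\bar z+g$ in $\hat\rho$. By Lemma~\ref{lem:extend} the chain extends to a chain for $\sigma^*$. The $\binom{g+E}{E}$ shuffles give distinct chains, and $\operatorname{red}(\sigma^*)=\operatorname{red}(\sigma)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $C_0,K_0$ be as in Lemma~\ref{lem:cores} and $K\ge K_0$.

\emph{Part (a).} Let $2\le k\le K$ and $n(k)\le N$. Choose $\sigma\in S_{n(k)}$ with $\operatorname{red}(\sigma)=k$, a core of $\sigma$ and the corresponding $g$. By Lemma~\ref{lem:normal}, $k$ is determined by $(\rho,\bar a,\bar z,g)$. Here $0\le g\le N$, and by Lemma~\ref{lem:cores} there are at most $\frac12K^{\eta(K)}$ possible cores. So there are at most $(N+1)K^{\eta(K)}$ such $k$.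

\emph{Part (b), the bound $n(k)\le k+1$.} This is Example~\ref{ex:one}. Consequently the exceptions, the $k\ge2$ with $n(k)\ne k+1$, are the $k\ge2$ with $n(k)\le k$.

\emph{Part (b), upper bound for the exceptions.} Part (a) with $N=K$ says nothing, so we need a better bound on $g$. Let $2\le k\le K$ be an exception, realized by $\sigma\in S_n$ with $n\le k$, with core $(\rho,\bar a,\bar z)$, excess $E$ and parameter $g$. By Lemma~\ref{lem:small}, $E=0$ would give $k=1$ and $E=1$ would give $k\le n-1$. So $E\ge2$, and Lemma~\ref{lem:binom} gives
\[
\frac{(g+1)^2}{2}\le\binom{g+2}{2}\le\binom{g+E}{E}\le K .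
\]
Hence $g$ takes at most $\sqrt{2K}$ values, and by Lemmas~\ref{lem:normal} and~\ref{lem:cores} the number of exceptions is at most $\sqrt{2K}\cdot\frac12K^{\eta(K)}\le K^{1/2+\eta(K)}$.

\emph{Part (b), lower bound for the exceptions.} We use a family with two background inversions. For $M\ge2$ let
\[
\sigma=(2,3,\dots,M+1,1)\oplus(2,3,1)\in S_{M+4}.
\]
By Lemma~\ref{lem:small} the summands have unique reduced words, of lengths $M$ and $2$, so \eqref{eq:sum} gives $\operatorname{red}(\sigma)=\binom{M+2}{2}=:k_M$. We have $M+4\le k_M$, with equality for $M=2$, since $k_{M+1}-k_M=M+2\ge1$. So $n(k_M)\le k_M$, and $k_M$ is an exception. The numbers $k_M$ are distinct, and $k_M\le(M+2)^2/2\le K$ for $2\le M\le\lfloor\sqrt{2K}\rfloor-2$. This gives at least $\lfloor\sqrt{2K}\rfloor-3\ge\sqrt{2K}-4$ exceptions and completes the proof. \hfill$\square$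

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Combinatorics and computational complexity of counting coincidences},
\texttt{https://www.math.ucla.edu/\allowbreak\textasciitilde{}pak/\allowbreak lectures/\allowbreak Slides/\allowbreak CMU-{}-Coincidences-{}-talk-{}-short.pdf}.

\end{thebibliography}
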